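\title{A stratifiable space that is not a $\mu$-space}

\begin{abstract}
Let $P=\omega^\omega$ be the space of irrationals. We show that $C_k(P)$, the space of continuous real-valued functions on $P$ with the compact-open topology, is stratifiable but does not embed in any countable product of spaces that are countable unions of closed metrizable subspaces. So a stratifiable space need not be a $\mu$-space, and some $M_1$-space is not a $\mu$-space. More generally, for a nonempty Polish space $Y$ the space $C_k(Y)$ is stratifiable; if $Y$ is not $\sigma$-compact, then $C_k(Y,Z)$ is not a $\mu$-space for any metrizable $Z$ that contains an arc; and $C_k(Y,Z)$ is a stratifiable $\mu$-space whenever $Z$ is separable, metrizable and zero-dimensional.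
\end{abstract}

\section{Introduction}\label{sec:intro}

Spaces are regular and $T_1$ unless we say otherwise, and $\omega=\{0,1,2,\dots\}$. This paper compares two ways of weakening metrizability.

The first keeps a piece of structure that a metric provides. A space $X$ is \emph{stratifiable} (these are Ceder's $M_3$-spaces) if to each closed set $F\subseteq X$ and each $n\in\omega$ one can assign an open set $G(n,F)\supseteq F$ such that
\begin{enumerate}
\item[(i)] $F=\bigcap_{n}\overline{G(n,F)}$ for every closed $F$, and
\item[(ii)] $F\subseteq F'$ implies $G(n,F)\subseteq G(n,F')$ for all $n$.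
\end{enumerate}
In a metric space one takes $G(n,F)=\{x:d(x,F)<2^{-n}\}$; the definition retains that closed sets are approximated from outside in countably many steps, monotonically in the set. A related class is defined by a base. A family $\mathcal B$ of subsets of $X$ is \emph{closure-preserving} if $\overline{\bigcup\mathcal B'}=\bigcup\{\overline B:B\in\mathcal B'\}$ for every $\mathcal B'\subseteq\mathcal B$. A space is an \emph{$M_1$-space} if it has a base that is a countable union of closure-preserving families, and an \emph{$M_0$-space} if it has such a base consisting of clopen sets.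

The second way builds spaces out of metrizable ones by countable operations. A space is \emph{$F_\sigma$-metrizable} if it is a countable union of closed metrizable subspaces, and it is a \emph{$\mu$-space} if it is homeomorphic to a subspace of a countable product of paracompact $F_\sigma$-metrizable spaces. It follows from the definition that subspaces and countable products of $\mu$-spaces are $\mu$-spaces. The classes are linked by the following known facts:
\begin{enumerate}
\item[(F1)] every $M_1$-space is stratifiable;
\item[(F2)] every stratifiable space is a closed subspace of an $M_1$-space (Heath--Junnila);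
\item[(F3)] every stratifiable $\mu$-space is an $M_1$-space (Mizokami);
\item[(F4)] every $M_0$-space is a $\mu$-space (It\=o).
\end{enumerate}
The following problem is posed in \cite{problem}.

\medskip
\noindent\textbf{Problem.} \emph{Is every stratifiable space a $\mu$-space?}
\medskip

The first test cases suggest a positive answer. Metrizable spaces belong to both classes, and so do $M_0$-spaces, by (F1) and (F4). Every countable space is a $\mu$-space, being Lindel\"of (hence paracompact) and a countable union of points. A positive answer would also have a strong consequence: by (F1) and (F3) the stratifiable spaces would be exactly the $M_1$-spaces. The answer is negative. For spaces $Y,Z$ let $C_k(Y,Z)$ be the space of continuous maps $Y\to Z$ with the compact-open topology, let $C_k(Y)=C_k(Y,\mathbb R)$, and let $P=\omega^\omega$, which is homeomorphic to the space of irrationals.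

\begin{theorem}\label{thm:A}
The space $C_k(P)$ is stratifiable but is not a $\mu$-space. In fact $C_k(P)$ does not embed into any countable product of topological spaces each of which is a countable union of closed metrizable subspaces; no paracompactness or separation axiom is required of the factors.
\end{theorem}

\begin{corollary}\label{cor:M1}
There is an $M_1$-space that is not a $\mu$-space.
\end{corollary}

\begin{proof}
By (F2), $C_k(P)$ is a subspace of an $M_1$-space. If that space were a $\mu$-space, so would be $C_k(P)$.
\end{proof}

The second result shows that the domain may be any Polish space that is not $\sigma$-compact, and that the range matters. A space is \emph{zero-dimensional} if it has a base of clopen sets.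

\begin{theorem}\label{thm:B}
Let $Y$ be a nonempty Polish space.
\begin{enumerate}
\item[(a)] $C_k(Y)$ is stratifiable. If $Y$ is not $\sigma$-compact, then $C_k(Y,Z)$ is not a $\mu$-space for any metrizable space $Z$ containing an arc.
\item[(b)] If $Z$ is separable, metrizable and zero-dimensional, then $C_k(Y,Z)$ is a stratifiable $\mu$-space, and hence an $M_1$-space.
\end{enumerate}
\end{theorem}

The arguments do not decide whether $C_k(P)$ is an $M_1$-space.

The compact subsets of $P$ are governed by the boxes $K(b)=\{x:x\le b\}$, $b\in\omega^\omega$, and no countable family of boxes covers $P$. The positive results (Sections~\ref{sec:strat} and \ref{sec:two}) rest on one device for coping with this: each function chooses a box of its own, large enough to contain points that witness its oscillation. For the negative result, Section~\ref{sec:data} reduces an embedding of $C_k(P)$ into a countable product to countably many covers of $C_k(P)$, and shows on one family of covers how the contradiction arises: a function is raised in small steps until it leaves a neighborhood of $0$ that it was supposed to stay in. Section~\ref{sec:nonmu}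 treats arbitrary covers, where the admissible steps may shrink; a Baire category argument handles exactly that case. Section~\ref{sec:polish} passes from $P$ to Polish spaces.

\section{The space $P$ and its function spaces}\label{sec:prelim}

\subsection*{Strings and boxes}
For a string $s\in\omega^{<\omega}$ let $|s|$ be its length, $[s]$ the set of $x\in P$ extending $s$, and $\bar s=s^\frown(0,0,\dots)$. The restriction of a point or string $x$ to its first $m$ coordinates $0,\dots,m-1$ is $x|m$. The cylinders $[s]$ form a base of clopen sets of $P$. The set $D=\{\bar s:s\in\omega^{<\omega}\}$ of eventually zero sequences is countable, and $D\cap[s]$ is dense in $[s]$. For $b\in\omega^\omega$ put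
\[
K(b)=\{x\in P:x(m)\le b(m)\text{ for all }m\},\qquad T(b)=\{s\in\omega^{<\omega}:s(m)\le b(m)\text{ for all }m<|s|\}.
\]
The box $K(b)$ is a product of finite sets, hence compact, and $\bar s\in K(b)\cap[s]$ for $s\in T(b)$. Every nonempty compact $K\subseteq P$ lies in a box $K(b)$ with $b$ nondecreasing: take $b(m)=\max\{x(l):x\in K,\ l\le m\}$. A \emph{tree} is a set of strings closed under initial segments; $T(b)$ is a finitely branching tree. For $f\colon P\to\mathbb R$ let $\operatorname{osc}(f,[s])=\sup\{|f(x)-f(y)|:x,y\in[s]\}$.

\begin{lemma}\label{lem:konig}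
If $f\colon P\to\mathbb R$ is continuous, $b\in\omega^\omega$ and $\eta>0$, then only finitely many $s\in T(b)$ satisfy $\operatorname{osc}(f,[s])>\eta$.
\end{lemma}

\begin{proof}
These strings form a finitely branching tree. If it were infinite, K\"onig's lemma would give $x\in P$ with $\operatorname{osc}(f,[x|m])>\eta$ for all $m$, and $f$ would be discontinuous at $x$.
\end{proof}

\subsection*{Function spaces}
If $Z$ carries a metric $d$, the compact-open topology of $C_k(Y,Z)$ is the topology of uniform convergence on compact sets: the sets
\[
B(f,K,\varepsilon)=\{g:\textstyle\sup_{y\in K}d(f(y),g(y))<\varepsilon\}\qquad(K\subseteq Y\text{ compact},\ \varepsilon>0)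
\]
are open and form a neighborhood base at $f$. An embedding $j\colon Z\to Z'$ induces an embedding $f\mapsto j\circ f$ of $C_k(Y,Z)$ into $C_k(Y,Z')$, because the subbasic sets $\{f:f(K)\subseteq O\}$ with $O=j^{-1}(O')$ are the preimages of the sets $\{g:g(K)\subseteq O'\}$. In particular $C_k(P)$ is homeomorphic to the subspace $C_k(P,(0,1))$ of $C_k(P,[0,1])$.

The space $C_k(P)$ is not first countable. Given countably many neighborhoods $B(0,K(a_j),\varepsilon_j)$, let $y(m)=1+\max_{j\le m}a_j(m)$. The function $\chi_{[y|(j+1)]}$ vanishes on $K(a_j)$ and equals $1$ at $y$, so none of these neighborhoods lies in $B(0,\{y\},1)$. What remains countable is a network. A \emph{network} of $X$ is a family $\mathcal N$ of subsets such that for every open $O$ and $x\in O$ some $L\in\mathcal N$ has $x\in L\subseteq O$. Having a countable network passes to subspaces, continuous images and coarser topologies. A space with a countable network is Lindel\"of and separable, so all its subspaces are Lindel\"of, and if it is metrizable it is second countable.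

\begin{lemma}\label{lem:network}
$C_k(P)$ and all its subspaces have a countable network of closed sets.
\end{lemma}

\begin{proof}
Consider the countably many sets $\{g:g([s_i])\subseteq I_i\text{ for }i\le l\}$, where the $s_i$ are strings and the $I_i$ are closed intervals with rational endpoints. They are closed, even under pointwise convergence. Given $B(f,K,\varepsilon)$, cover $K$ by finitely many cylinders $[s_i]$ with $f([s_i])\subseteq I_i$ and $I_i$ of length less than $\varepsilon$. The corresponding set contains $f$ and lies in $B(f,K,\varepsilon)$. For subspaces take traces.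
\end{proof}

Finally, stratifiability passes to a subspace $Y\subseteq X$: for $F$ closed in $Y$ put $G_Y(n,F)=Y\cap G(n,\overline F)$, with the closure taken in $X$. This is monotone in $F$, and the closures in $Y$ of these sets intersect in a subset of $Y\cap\overline F=F$.

\section{Stratifiability of $C_k(P)$}\label{sec:strat}

In a metric space, choose for each open $O$ and $x\in O$ a radius $r$ with $B(x,r)\subseteq O$, and let $\Gamma(x,O)=B(x,r/2)$. If $\Gamma(x,O)$ meets $\Gamma(y,O')$, then $d(x,y)$ is less than the larger of the two radii, so $y\in O$ or $x\in O'$. In the presence of a countable closed network this property suffices for stratifiability.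

\begin{lemma}\label{lem:criterion}
Let $X$ have a countable network $(L_j)_{j\in\omega}$ of closed sets. Suppose that to each open $O$ and $x\in O$ an open set $\Gamma(x,O)\ni x$ is assigned so that
\begin{equation}\label{eq:star}
\Gamma(x,O)\cap\Gamma(y,O')\neq\emptyset\quad\text{implies}\quad y\in O\ \text{ or }\ x\in O'.
\end{equation}
Then $X$ is stratifiable.
\end{lemma}

\begin{proof}
Replace $\Gamma(x,O)$ by $\bigcup\{\Gamma(x,W):W\text{ open},\ x\in W\subseteq O\}$. Property \eqref{eq:star} survives, since $y\in W\subseteq O$ or $x\in W'\subseteq O'$, and now $\Gamma(x,O)$ is monotone in $O$. For $F$ closed let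
\[
W_n(F)=X\setminus\bigcup\{L_j:j\le n,\ L_j\cap F=\emptyset\},\qquad G(n,F)=\bigcup_{x\in F}\Gamma(x,W_n(F)).
\]
The set $W_n(F)$ is open, contains $F$ and is monotone in $F$; hence the same holds for $G(n,F)$. Let $y\notin F$ and pick $j$ with $y\in L_j\subseteq X\setminus F$. Then $y\notin W_j(F)$. If $\Gamma(y,X\setminus F)$ met $\Gamma(x,W_j(F))$ for some $x\in F$, then \eqref{eq:star} would give $x\in X\setminus F$ or $y\in W_j(F)$, and both are false. So $\Gamma(y,X\setminus F)$ is a neighborhood of $y$ missing $G(j,F)$.
\end{proof}

In a function space, halving the radius is not enough, because two boxes need not be comparable. Let $b=(1,1,1,\dots)$, $b'=(0,2,2,\dots)$, $f=\chi_{[(0,2)]}$ and $g=\chi_{[(1)]}$. Then $f$ vanishes on $K(b)$ and $g$ vanishes on $K(b')$, so $B(f,K(b),\varepsilon)$ and $B(g,K(b'),\varepsilon)$ share the function $0$ for every $\varepsilon$. Yet $g\notin B(f,K(b),1)$ and $f\notin B(g,K(b'),1)$, as the points $(1,0,0,\dots)$ and $(0,2,0,\dots)$ show. When two neighborhoods meet, we learn that $f$ and $g$ are close only on the intersection of the boxes. The remedy is to enlarge the box of each function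 until it contains, for every cylinder $[s]$ that it meets, points where the function nearly attains its supremum and infimum on $[s]$, with entries bounded by the height of the box at coordinate $|s|$. A point $x$ that leaves the box of $g$ at coordinate $i$ then has $x(i)$ larger than all later entries of the witnesses of $g$ for $[x|i]$, and this puts the witnesses into the box of $f$ as well. The suprema must be finite, which is why we work with values in $[0,1]$.

\begin{proposition}\label{prop:strat}
$C_k(P,[0,1])$ is stratifiable, and therefore so is $C_k(P)$.
\end{proposition}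

\begin{proof}
Let $X_1=C_k(P,[0,1])$. By Lemmas~\ref{lem:network} and \ref{lem:criterion} it suffices to construct $\Gamma$ satisfying \eqref{eq:star}.

\emph{Construction.} Let $f\in O$ with $O$ open in $X_1$. Choose a nondecreasing $b$ and $\varepsilon\in(0,1]$ with $B(f,K(b),\varepsilon)\subseteq O$. By Lemma~\ref{lem:konig} choose $H$ with $\operatorname{osc}(f,[s])\le\varepsilon/8$ for all $s\in T(b)$ with $|s|\ge H$. Choose $\ell\in\omega$ with $\ell\ge b(H)$ and $2^{-\ell}\le\varepsilon$. Then choose a nondecreasing $c\ge b$ with $c(0)\ge\ell$ such that
\begin{enumerate}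
\item[(W)] for each $s\in T(c)$ there are $w_s^+,w_s^-\in[s]\cap D$, with all entries at coordinates $\ge|s|$ at most $c(|s|)$, such that $f(w_s^+)\ge\sup_{[s]}f-2^{-\ell-4}$ and $f(w_s^-)\le\inf_{[s]}f+2^{-\ell-4}$.
\end{enumerate}
This is done by recursion on $r$: the values $c(0),\dots,c(r-1)$ determine the finitely many $s\in T(c)$ of length $r$; choose $w_s^\pm$ in the dense set $[s]\cap D$, and then $c(r)$ large enough, which is possible because points of $D$ are bounded sequences. Put $\Gamma(f,O)=B(f,K(c),2^{-\ell-4})$.

\emph{Verification of \eqref{eq:star}.} Let $(b,\varepsilon,H,\ell,c)$ belong to $(f,O)$ and $(b',\varepsilon',H',\ell',c')$ to $(g,O')$, and suppose that $\Gamma(f,O)$ meets $\Gamma(g,O')$. The number $2^{-\ell}$ plays the role of the radius: by symmetry let $\ell\le\ell'$, and we show $g\in O$. Comparing $f$ and $g$ with a common element gives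
\begin{equation}\label{eq:close}
|f-g|<2^{-\ell-4}+2^{-\ell'-4}\le 2^{-\ell-3}\le\varepsilon/8\quad\text{on }K(c)\cap K(c').
\end{equation}
Let $x\in K(b)\subseteq K(c)$. If $x\in K(c')$, then \eqref{eq:close} applies to $x$. Otherwise let $i$ be least with $x(i)>c'(i)$. The case $i\le H$ is impossible, since it gives
\[
x(i)\le b(i)\le b(H)\le\ell\le\ell'\le c'(0)\le c'(i).
\]
So $i>H$. Put $s=x|i$; then $s\in T(b)\cap T(c')$ and $\operatorname{osc}(f,[s])\le\varepsilon/8$. Let $w$ be one of the witnesses $w_s^+,w_s^-$ chosen for $g$. For $m\ge i$ we have $w(m)\le c'(i)\le c'(m)$ and $w(m)\le c'(i)<x(i)\le b(i)\le b(m)$; here the monotonicity of $b$ and $c'$ is used. For $m<i$ we have $w(m)=s(m)$. Hence $w\in K(b)\cap K(c')$, and \eqref{eq:close} applies to $w$. Since $2^{-\ell'-4}\le\varepsilon/16$,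
\begin{align*}
g(x)&\le g(w_s^+)+\tfrac{\varepsilon}{16}\le f(w_s^+)+\tfrac{\varepsilon}{8}+\tfrac{\varepsilon}{16}\le f(x)+\tfrac{5\varepsilon}{16},\\
g(x)&\ge g(w_s^-)-\tfrac{\varepsilon}{16}\ge f(w_s^-)-\tfrac{\varepsilon}{8}-\tfrac{\varepsilon}{16}\ge f(x)-\tfrac{5\varepsilon}{16}.
\end{align*}
Thus $\sup_{K(b)}|f-g|\le 5\varepsilon/16<\varepsilon$, and $g\in B(f,K(b),\varepsilon)\subseteq O$.
\end{proof}

\section{What an embedding into a product provides}\label{sec:data}

In this section and the next, $X=C_k(P)$. An embedding of $X$ into a countable product of $F_\sigma$-metrizable spaces involves only countably many metrizable pieces, and each of them is second countable on the part that $X$ reaches. So only countably many open subsets of $X$, and hence only countably many compact subsets of $P$, are involved.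

For compact sets $C_0\subseteq C_1\subseteq\cdots$ in $P$ let $\rho$ be the topology on $X$ of uniform convergence on each $C_j$: a set is $\rho$-open if with each of its points $f$ it contains some $B(f,C_j,\varepsilon)$. This topology is coarser than the compact-open topology and need not be Hausdorff. If $K\subseteq C_j$ is compact, then $B(f,K,\varepsilon)$ is $\rho$-open, since with $g$ it contains $B(g,C_j,\varepsilon-\sup_K|f-g|)$. If $g_N=g$ on $C_N$ for all large $N$, then $g_N\to g$ in $\rho$.

\begin{lemma}\label{lem:data}
Suppose that $X$ is a subspace of $\prod_{i\in\omega}Y_i$, where each $Y_i$ is a topological space that is a countable union of closed metrizable subspaces. Then there are compact sets $C_0\subseteq C_1\subseteq\cdots$ in $P$, with associated topology $\rho$, and sets $E_{n,k}\subseteq X$ $(n,k\in\omega)$ such that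
\begin{enumerate}
\item[(1)] each $E_{n,k}$ is $\rho$-closed, and $\bigcup_kE_{n,k}=X$ for each $n$;
\item[(2)] whenever $U$ is open in $X$ and $f\in U$, there are $n$ and an open $V$ with $f\in V\subseteq U$ such that $V\cap E_{n,k}$ is relatively $\rho$-open in $E_{n,k}$ for every $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $Z_n=\prod_{i\le n}Y_i$ and let $p_n\colon X\to Z_n$ be the projection. Products of the closed metrizable pieces of $Y_0,\dots,Y_n$ cover $Z_n$ by countably many closed metrizable sets $F_{n,k}$. Put $E_{n,k}=p_n^{-1}(F_{n,k})$. The space $F_{n,k}\cap p_n(X)$ is metrizable and has a countable network, so it is second countable; let $\mathcal G_{n,k}$ be a countable family of open subsets of $Z_n$ whose traces form a base of it. The sets $X\setminus E_{n,k}$ and $p_n^{-1}(G)$ with $G\in\mathcal G_{n,k}$ are countably many open subsets of $X$. Each is Lindel\"of, hence a countable union of sets $B(f,K,\varepsilon)$. Enumerate the compact sets $K$ that occur and let $C_j$ be the union of the first $j+1$ of them. Then all these open sets are $\rho$-open, and (1) holds.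

For (2), the definition of the product topology gives $n$ and an open $G\subseteq Z_n$ with $f\in V:=p_n^{-1}(G)\subseteq U$. If $g\in V\cap E_{n,k}$, some $G'\in\mathcal G_{n,k}$ satisfies $p_n(g)\in G'\cap F_{n,k}\cap p_n(X)\subseteq G$. Then $g\in p_n^{-1}(G')\cap E_{n,k}\subseteq V$, and $p_n^{-1}(G')$ is $\rho$-open.
\end{proof}

So on each piece of a suitable cover, membership in $V$ must be decided by the values of a function on a single $C_j$. The natural way to achieve this is to bound the oscillation of the functions in a piece. The next example shows how close this comes to working, and why it fails.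

\begin{example}\label{ex:model}
Let the $C_j$ be finite sets with union $D$, so that $\rho$ is the topology $\rho_D$ of pointwise convergence on $D$. Fix $b\ge1$ and $\eta>0$, and let
\[
U=\{g\in X:g<1\text{ on }K(b)\},\qquad E_k=\{g\in X:\operatorname{osc}(g,[s])\le\eta\text{ for all }s\in T(b),\ |s|=k\}.
\]
The sets $E_k$ cover $X$ by Lemma~\ref{lem:konig}, and they are $\rho_D$-closed because the oscillation of a continuous function on $[s]$ can be computed on $[s]\cap D$. On $E_k$ the finitely many values $g(\bar s)$ determine $g$ on $K(b)$ up to an error $\eta$. Hence the relatively $\rho_D$-open set $\{g\in E_k:g(\bar s)<1-\eta\text{ for }s\in T(b),\ |s|=k\}$ lies in $U$, and $U\cap E_k$ is a relative $\rho_D$-neighborhood of every $f\in E_k$ with $f<1-\eta$ on $K(b)$.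

Nevertheless there is no set $V$ with $0\in V\subseteq U$ whose traces on all $E_k$ are relatively $\rho_D$-open. Suppose there is one. Let $f\in V$ be constant on every cylinder of length $k$, with value $v$ on $[s]$, where $s\in T(b)$ and $|s|=k$. Then $f\in V\cap E_k$, so there is a finite $D_0\subseteq D$ such that every $g\in E_k$ with $g=f$ on $D_0$ lies in $V$. As $b\ge1$, the set $K(b)\cap[s]$ is infinite; pick $y$ in it outside $D_0$, and $k'\ge k$ such that $s'=y|k'$ has $[s']\cap D_0=\emptyset$. The function $f'=f+\eta\chi_{[s']}$ lies in $E_k$ and agrees with $f$ on $D_0$, so $f'\in V$. It is constant on every cylinder of length $k'$, with value $v+\eta$ on $[s']$, and $s'\in T(b)$. Start with $f=0$ and $s=\emptyset$. After $m\ge1/\eta$ steps we reach a function in $V$ with value $m\eta\ge1$ at a point of $K(b)$, contradicting $V\subseteq U$.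
\end{example}

In the example every piece tolerates a bump of the fixed height $\eta$, and the bumps can be stacked. For a general cover the tolerated height depends on the function and the point, and it may shrink so fast that the stack never reaches $1$. In that case, however, bumps slightly higher than tolerated still have summable heights, so they build continuous functions, and these functions must be covered too. This calls for a category argument. It cannot be run in $(X,\rho)$ itself: in the example each $E_k$ has empty $\rho_D$-interior, since a tall bump on a proper subcylinder of $[\bar\emptyset|k]$ missing a given finite set leads out of $E_k$. We shall apply the Baire category theorem in a space of constructions instead.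

\section{$C_k(P)$ is not a $\mu$-space}\label{sec:nonmu}

Suppose, for a contradiction, that $X=C_k(P)$ embeds in a product as in Lemma~\ref{lem:data}. Fix $C_j$, $\rho$, $E_{n,k}$ as in that lemma, and $a_j\in\omega^\omega$ with $C_j\subseteq K(a_j)$.

\subsection*{Combs and tolerance}
We first make precise the height that a cover tolerates near a point. The neighborhood $U$ will have to be chosen against all such data at once, so everything is kept countable. Let $\mathcal S$ be the countable set of finite rational linear combinations of functions $\chi_{[s]}$. For $f\in\mathcal S$ and $x\in D$ let $q_0(f,x)$ be the least $q$ such that $f$ is constant on $[x|q]$ and $x(m)=0$ for all $m\ge q$. For $\lambda\in\omega^\omega$, $p\ge q_0(f,x)$ and rational $\delta>0$ put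
\begin{align*}
A_{\lambda,p}(x)&=\bigcup_{q\ge p}\ \bigcup_{i\ge\max(1,\lambda(q))}[(x|q)^\frown i],\\
M_{\lambda,p}(f,x,\delta)&=\{g\in\mathcal S:0\le g-f\le\delta\text{ and }g=f\text{ off }A_{\lambda,p}(x)\}.
\end{align*}
The \emph{comb} $A_{\lambda,p}(x)$ consists of the points $y\ne x$ whose first coordinate $q$ of disagreement with $x$ satisfies $q\ge p$ and $y(q)\ge\lambda(q)$. Thus $x\notin A_{\lambda,p}(x)\subseteq[x|p]$, the function $f$ is constant with value $f(x)$ on the comb, and $f\in M_{\lambda,p}(f,x,\delta)$. Combs have two opposite features. A comb misses the box $K(c)$ as soon as $\lambda>c$ everywhere. On the other hand, a box $K(b)\ni x$ with $b(q)\ge\max(1,\lambda(q))$ for large $q$ meets the comb arbitrarily close to $x$.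

Let $\Delta_n(f,x)$ be the set of rational $\delta>0$ for which there are $k$, $\lambda$ and $p\ge q_0(f,x)$ with $M_{\lambda,p}(f,x,\delta)\subseteq E_{n,k}$. Its supremum is the \emph{tolerance} of the $n$th cover at $(f,x)$. For the cover of Example~\ref{ex:model} and $x\in K(b)$ it equals $\eta$: if $\delta\le\eta$, take $p=k$ so large that $x(m)=0$ for $m\ge k$ and $f$ is constant on all cylinders of length $k$; if $\delta>\eta$, then for any $k,\lambda,p$ the function $f+\delta\chi_{[(x|q)^\frown i]}$ with $q\ge\max(k,p)$ and $i$ large oscillates by at least $\delta$ on $[x|k]$.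

For each of the countably many quadruples $(n,f,x,\delta)$ with $\delta\in\Delta_n(f,x)$ fix one \emph{witness} $(k,\lambda,p)$, and let $\Lambda$ be the countable set of all $\lambda$ that occur in witnesses.

\subsection*{The neighborhood}
Choose $b\in\omega^\omega$ with $b\ge1$ such that for each $\lambda\in\Lambda$ and each $j$ we have $b(q)\ge\lambda(q)$ and $b(q)>a_j(q)$ for all but finitely many $q$; if $(h_l)$ enumerates the functions $\lambda$ and $a_j$, then $b(q)=1+\max_{l\le q}h_l(q)$ works. The set $U=\{f\in X:f<1\text{ on }K(b)\}$ is an open neighborhood of $0$. Lemma~\ref{lem:data}(2) gives $n$ and an open $V$ with $0\in V\subseteq U$. (The index $n$ is known only after $b$ is chosen, which is why witnesses were fixed for all $n$.) From now on $E_k=E_{n,k}$, $\Delta=\Delta_n$, and $z(f,x)=\sup\Delta(f,x)$ with $\sup\emptyset=0$. A \emph{position} is a pair $(f,x)$ with $f\in\mathcal S\cap V$, $x\in D\cap K(b)$ and $f(x)\ge0$. Its \emph{height} $f(x)$ is less than $1$.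

The choice of $b$ provides cylinders that meet $K(b)$ near $x$ but avoid $C_j$. Let $x\in K(b)$, $x(q)=0$, $m>q$, $b(m)>a_j(m)$, and $t=(x|q)^\frown(b(q),\dots,b(m))$. Then
\begin{equation}\label{eq:escape}
t\in T(b),\qquad|t|>q,\qquad[t]\subseteq[x|q],\qquad x\notin[t],\qquad[t]\cap C_j=\emptyset,
\end{equation}
because $x(q)=0\ne b(q)$ and every $y\in[t]$ has $y(m)>a_j(m)$.

\subsection*{Turning tolerance into height}
The first lemma is the step of Example~\ref{ex:model}. It is the only place where the relative $\rho$-openness of $V\cap E_k$ is used.

\begin{lemma}\label{lem:step}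
Let $(f,x)$ be a position of height $v$, let $\delta\in\Delta(f,x)$ and $N\in\omega$. There is $t\in T(b)$ with $|t|\ge N$, $[t]\subseteq[x|N]$, $x\notin[t]$, $[t]\cap C_N=\emptyset$, $f\equiv v$ on $[t]$, and $f+\delta\chi_{[t]}\in V$. Moreover $v+\delta<1$; in particular $z(f,x)\le1$.
\end{lemma}

\begin{proof}
Let $(k,\lambda,p)$ be the witness for $(n,f,x,\delta)$. Then $f\in M_{\lambda,p}(f,x,\delta)\subseteq E_k$, so $f\in V\cap E_k$, and there are $j\ge N$ and $\varepsilon>0$ with $E_k\cap B(f,C_j,\varepsilon)\subseteq V$. Since $\lambda\in\Lambda$, there is $q\ge\max(N,p)$ with $b(q)\ge\lambda(q)$; take $m>q$ with $b(m)>a_j(m)$ and $t$ as in \eqref{eq:escape}. Then $[t]\subseteq[(x|q)^\frown b(q)]\subseteq A_{\lambda,p}(x)$, so $f\equiv v$ on $[t]$ and $g=f+\delta\chi_{[t]}$ lies in $M_{\lambda,p}(f,x,\delta)\subseteq E_k$. As $g=f$ on $C_j$, we get $g\in V\subseteq U$, and $v+\delta=g(\bar t)<1$ because $\bar t\in K(b)$. Finally $\delta<1$ because $v\ge0$.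
\end{proof}

The plan is to alternate two actions: build a platform $[t]$ of greater height on which to continue, and perturb the function near $x$ by slightly more than the tolerance. The perturbation is applied to the function that already carries the platform, and the tolerance of this new function at $x$ may be much larger than that of $f$, and so much larger than the height gained. In that case we build a second platform, at least twice as high. Since heights stay below $1$, this ends.

\begin{lemma}\label{lem:platform}
Let $(f,x)$ be a position of height $v$, let $r\in\omega$ and $N\ge q_0(f,x)$. There are $f^*\in\mathcal S\cap V$, a rational $d\ge0$ and $t^*\in T(b)$ such that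
\begin{enumerate}
\item[(a)] $0\le f^*-f\le d$, $f^*=f$ off $[x|N]$ and on $C_N$, and $f^*(x)=v$;
\item[(b)] $|t^*|\ge N$, $[t^*]\subseteq[x|N]$, $[t^*]\cap C_N=\emptyset$, $x\notin[t^*]$, and $f^*\equiv v+d$ on $[t^*]$;
\item[(c)] $z(f^*,x)\le4d+2^{-r}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $f^0=f$ and $d_0=0$. Suppose $f^i\in\mathcal S\cap V$ with $f^i(x)=v$ and $d_i$ are given. If $z(f^i,x)\le4d_i+2^{-r}$, stop. Otherwise pick $d_{i+1}\in\Delta(f^i,x)$ with $d_{i+1}>\frac12z(f^i,x)>2d_i+2^{-r-1}$, let $t_{i+1}$ be given by Lemma~\ref{lem:step} for $(f^i,x)$, $d_{i+1}$, $N$, and put $f^{i+1}=f^i+d_{i+1}\chi_{[t_{i+1}]}\in\mathcal S\cap V$. Since $d_1>2^{-r-1}$, $d_{i+1}>2d_i$ and all $d_i<1$, the process stops at some $i$. Put $f^*=f^i$ and $d=d_i$; then (c) holds.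

By induction on $j$, the cylinders $[t_1],\dots,[t_j]$ are pairwise disjoint and $f^j\equiv v+d_l$ on $[t_l]$ for $1\le l\le j$: indeed $f^j\equiv v$ on $[t_{j+1}]$ while $f^j\ne v$ on each earlier $[t_l]$, so $[t_{j+1}]$ misses them. Hence $f^*-f=\sum_{l=1}^id_l\chi_{[t_l]}$ takes values in $[0,d]$, as $d$ is the largest $d_l$, and (a) follows from the properties of the $t_l$. If $i\ge1$, then $t^*=t_i$ satisfies (b). If $i=0$, then $f^*=f\equiv v$ on $[x|N]$ and $d=0$; take $t^*$ as in \eqref{eq:escape} with $q=j=N$.
\end{proof}

The perturbation has to keep the function in $V$ and leave the platform and $C_N$ untouched. A thin enough comb does this, whatever the size of the perturbation; here we use that $V$ is open in the compact-open topology.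

\begin{lemma}\label{lem:comb}
In the situation of Lemma~\ref{lem:platform} there are $\lambda\in\omega^\omega$ and $p\ge\max(q_0(f^*,x),N,|t^*|)$ such that $A_{\lambda,p}(x)$ misses $C_N$ and $[t^*]$, and $M_{\lambda,p}(f^*,x,\delta)\subseteq V$ for every rational $\delta>0$.
\end{lemma}

\begin{proof}
As $V$ is open, there is $c\in\omega^\omega$ such that every $g\in X$ with $g=f^*$ on $K(c)$ lies in $V$. Take $\lambda(q)>\max(c(q),a_N(q))$ for all $q$, and $p=\max(q_0(f^*,x),N,|t^*|)$. The comb misses $K(c)$ and $K(a_N)\supseteq C_N$. It lies in $[x|p]$, which misses $[t^*]$ because $p\ge|t^*|$ and $x\notin[t^*]$.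
\end{proof}

The function $\lambda$ of Lemma~\ref{lem:comb} need not belong to $\Lambda$ or be dominated by $b$. This does no harm: it will only be used to show that some $\delta$ lies in $\Delta(f^*,x)$, and the definition of $\Delta$ allows any $\lambda$.

For each position $(f,x)$, each $r$ and each $N\ge q_0(f,x)$ fix $f^*,d,t^*,\lambda,p$ as in Lemmas~\ref{lem:platform} and \ref{lem:comb}, and a rational $\delta$ with
\begin{equation}\label{eq:delta}
z(f^*,x)<\delta\le z(f^*,x)+2^{-r}\le4d+2^{1-r}.
\end{equation}

\subsection*{The tree of plays}
We define which finite sequences of \emph{moves} $(N_0,f_1),\dots,(N_{r-1},f_r)$ in $\omega\times\mathcal S$ are \emph{plays}, and attach to each play of length $r$ a string $u_r\in T(b)$ such that, with $x_r=\bar u_r$, the pair $(f_r,x_r)$ is a position and $f_r$ is constant on $[u_r]$ with value $v_r$. For $r=0$ let $f_0=0$ and $u_0=\emptyset$. Given a play of length $r$, note that $q_0(f_r,x_r)\le|u_r|$. A move $(N_r,f_{r+1})$ is legal if $N_r\ge\max(r,|u_r|)$ and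
\[
f_{r+1}\in M_{\lambda_r,p_r}(f_r^*,x_r,\delta_r),
\]
where $f_r^*,d_r,t_r^*,\lambda_r,p_r,\delta_r$ are the fixed choices for $(f_r,x_r)$, $r$, $N_r$. Put $u_{r+1}=t_r^*$. By Lemma~\ref{lem:comb}, $f_{r+1}\in\mathcal S\cap V$ and $f_{r+1}=f_r^*\equiv v_r+d_r$ on $[u_{r+1}]$. So $(f_{r+1},x_{r+1})$ is a position of height $v_{r+1}=v_r+d_r$. Write $A_r=A_{\lambda_r,p_r}(x_r)$. Each move satisfies:
\begin{enumerate}
\item[(i)] $[u_{r+1}]\subseteq[x_r|N_r]\subseteq[u_r]$ and $[u_{r+1}]\cap C_{N_r}=\emptyset$;
\item[(ii)] $f_{r+1}=f_r$ off $[u_r]$ and on $C_{N_r}$;
\item[(iii)] $0\le f_{r+1}-f_r\le\max(d_r,\delta_r)$.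
\end{enumerate}
Here (i) follows from Lemma~\ref{lem:platform}(b) and $N_r\ge|u_r|$. For (ii), $f_r^*=f_r$ off $[x_r|N_r]$ and on $C_{N_r}$, while $f_{r+1}=f_r^*$ off $A_r$, which lies in $[x_r|N_r]$ and misses $C_{N_r}$. For (iii), off $A_r$ we have $f_{r+1}-f_r=f_r^*-f_r\in[0,d_r]$, and on $A_r$ both $f_r^*$ and $f_r$ equal $v_r$, so that $f_{r+1}-f_r\in[0,\delta_r]$.

Let $\Omega$ be the set of infinite sequences of moves all of whose initial segments are plays. Every play can be extended, by any large $N_r$ and $f_{r+1}=f_r^*$. So $\Omega$ is a nonempty closed subset of $(\omega\times\mathcal S)^\omega$, with discrete countable factors, and is a Polish space whose nonempty basic open sets consist of the extensions of a play.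

Fix $\alpha\in\Omega$. Heights of positions are less than $1$, so $\sum_{l<r}d_l=v_r<1$ for all $r$. By (iii) and \eqref{eq:delta},
\[
\sum_r\sup_P|f_{r+1}-f_r|\le\sum_r\bigl(4d_r+2^{1-r}\bigr)\le8 .
\]
Hence $(f_r)$ converges uniformly to a continuous function $\Phi(\alpha)\in X$. This is the purpose of Lemma~\ref{lem:platform}(c): the cylinders $[u_r]$ shrink to a point, since $|u_{r+1}|\ge N_r\ge r$, and without control of the $\delta_r$ the limit could be discontinuous at that point. By (i) and (ii), all changes after stage $r$ take place in $[u_r]$, that is,
\begin{equation}\label{eq:frozen}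
\Phi(\alpha)=f_r\ \text{ off }[u_r],\qquad\text{and hence on }C_{N_{r-1}}\text{ if }r\ge1 .
\end{equation}
If $\alpha,\beta\in\Omega$ share their first $r\ge1$ moves, then \eqref{eq:frozen} and $N_{r-1}\ge r-1$ give $\Phi(\alpha)=\Phi(\beta)$ on $C_{r-1}$. So $\Phi\colon\Omega\to(X,\rho)$ is continuous, and by Lemma~\ref{lem:data}(1) the sets $\Phi^{-1}(E_k)$ are closed and cover $\Omega$. By the Baire category theorem one of them has nonempty interior: there are $k$ and a play $\pi$ of some length $r$ such that $\Phi(\alpha)\in E_k$ for all $\alpha\in\Omega$ extending $\pi$.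

\subsection*{The contradiction}
Fix $N_r\ge\max(r,|u_r|)$; this determines $f_r^*,t_r^*,\lambda_r,p_r,\delta_r$. Let $g\in M_{\lambda_r,p_r}(f_r^*,x_r,\delta_r)$ be arbitrary. Then $(N_r,g)$ is a legal move after $\pi$. The function $g$ is an intermediate stage of a play, not a limit, but the freedom in the choice of the next integer makes it a $\rho$-limit of limits. For $N\ge\max(r+1,|t_r^*|)$ let $\alpha_N\in\Omega$ extend $\pi^\frown(N_r,g)$ with $N_{r+1}=N$. Along $\alpha_N$ we have $f_{r+2}=f_{r+1}=g$ on $C_N$ by (ii), and $\Phi(\alpha_N)=f_{r+2}$ on $C_N$ by \eqref{eq:frozen}. Therefore $\Phi(\alpha_N)\to g$ in $\rho$, and $g\in E_k$ because $E_k$ is $\rho$-closed. We have shown $M_{\lambda_r,p_r}(f_r^*,x_r,\delta_r)\subseteq E_k$ with $p_r\ge q_0(f_r^*,x_r)$, so $\delta_r\in\Delta(f_r^*,x_r)$. This contradicts $\delta_r>z(f_r^*,x_r)$ in \eqref{eq:delta}.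

So $C_k(P)$ embeds in no product of the kind considered, and in particular it is not a $\mu$-space. Together with Proposition~\ref{prop:strat} this proves Theorem~\ref{thm:A}. \qed

\section{Two-valued functions}\label{sec:two}

Let $2=\{0,1\}$ and $X_2=C_k(P,2)$. Let $\tau$ be its compact-open topology and $\rho_D\subseteq\tau$ the topology of pointwise convergence on $D$. As $D$ is countable and dense, $(X_2,\rho_D)$ is a subspace of $2^D$, so it is metrizable and zero-dimensional. The sets
\[
U(h,b)=\{f\in X_2:f=h\text{ on }K(b)\}\qquad(h\in X_2,\ b\text{ nondecreasing})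
\]
are $\tau$-clopen and form a base of $\tau$.

For two-valued functions the error in Example~\ref{ex:model} disappears. With $\eta<1$, a function in $E_k\cap X_2$ is constant on each $[s]$ with $s\in T(b)$, $|s|=k$, so its restriction to $K(b)$ is determined exactly by finitely many values on $D$; there are no small steps to stack. But that cover depends on $b$, and a $\mu$-space allows only countably many covers. As in Section~\ref{sec:strat}, we let each function $f$ choose its own sequence $c_f$ by means of witnesses, and then group the functions by finitely many data read off from $c_f$.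

\subsection*{Cells}
For $f\in X_2$ let $T_f$ be the tree of all $s$ such that $f$ is not constant on $[s]$. By Lemma~\ref{lem:konig}, $T_f\cap T(c)$ is finite for every $c\in\omega^\omega$. Fix an enumeration of $\omega^{<\omega}$. For $s\in T_f$ and $e\in2$ let $t_e(f,s)$ be the first string $t$ extending $s$ with $f\equiv e$ on $[t]$; it exists because $f$ is locally constant and takes both values on $[s]$. Let $\Sigma(N)$ be the finite set of strings of length at most $N$ with entries at most $N$.

Fix $n\ge1$ and $f\in X_2$. Put $N_0=n$, and let $N_{r+1}$ be the maximum of $N_r+1$ and all entries of the strings $t_e(f,s)$ with $s\in\Sigma(N_r)\cap T_f$, $e\in2$. Thus $c_f=(N_r)_{r\in\omega}$ is increasing and $N_r\ge n+r$. Let $R$ be least such that the finite tree $T_f\cap T(c_f)$ has no element of length $R$; it then has no longer element either. Note that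
\begin{equation}\label{eq:sigma}
s\in T(c_f),\ |s|\le R\quad\text{implies}\quad s\in\Sigma(N_R).
\end{equation}
The \emph{$n$-type} of $f$ is $(R;N_0,\dots,N_R;S)$ with $S=\Sigma(N_R)\cap T_f$, and an \emph{$n$-cell} is the set of all functions of a given $n$-type. The $n$-cells form a countable partition of $X_2$.

\begin{lemma}\label{lem:cells}
Every $n$-cell is an $F_\sigma$-set in $(X_2,\rho_D)$.
\end{lemma}

\begin{proof}
The conditions ``$f'$ is constant on $[s]$'' and ``$f'\equiv e$ on $[t]$'' can be tested on $D$, so they are $\rho_D$-closed. For $f$ of type $(R;N_0,\dots,N_R;S)$ let $L_f$ be the set of $f'$ with $\Sigma(N_R)\cap T_{f'}=S$ and $t_e(f',s)=t_e(f,s)$ for all $s\in S$, $e\in2$. The equation $t_e(f',s)=t$ says that $f'\equiv e$ on $[t]$ and $f'\not\equiv e$ on $[t']$ for the finitely many extensions $t'$ of $s$ that precede $t$. So $L_f$ is a finite intersection of $\rho_D$-open and $\rho_D$-closed sets, hence $F_\sigma$ in the metrizable topology $\rho_D$. If $f'\in L_f$, then $c_{f'}(r)=N_r$ for $r\le R$ by induction, because $\Sigma(N_r)\subseteq\Sigma(N_R)$ and $f,f'$ have the same tree and witnesses there.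 By \eqref{eq:sigma}, $T_{f'}\cap T(c_{f'})$ and $T_f\cap T(c_f)$ have the same elements of length at most $R$, so $f'$ has the type of $f$. Thus each cell is a union of sets $L_f$, and there are only countably many of these.
\end{proof}

\begin{lemma}\label{lem:clopen}
Let $U=U(h,b)$, let $H\in\omega$ bound the lengths of the elements of $T_h\cap T(b)$, and let $n\ge\max(1,b(H))$. Then $U\cap\mathcal C$ is relatively $\rho_D$-clopen in $\mathcal C$ for every $n$-cell $\mathcal C$.
\end{lemma}

\begin{proof}
Let $\mathcal C$ have type $(R;N_0,\dots,N_R;S)$. We may assume that there is $f\in U\cap\mathcal C$; write $c_f=(N_r)$ and $Q=T_f\cap T(b)$. The point is that beyond level $H$ the function $h$ is constant on the cylinders meeting $K(b)$, so wherever $f$ is not constant, one of its witnesses must leave $T(b)$, and this pushes $c_f$ above $b$.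

($\alpha$) \emph{If $u\in Q\cap T(c_f)$ and $i=|u|>H$, then $N_i>b(i)$.} The entries of $u$ are at most $N_{i-1}$, and $i\le n+i-1\le N_{i-1}$, so $u\in\Sigma(N_{i-1})\cap T_f$. As $u\in T(b)$ and $|u|>H$, the function $h$ is constant on $[u]$. If both $t_e=t_e(f,u)$ were in $T(b)$, then $h(\bar t_e)=f(\bar t_e)=e$ for $e=0,1$, which is impossible. So $t_e(l)>b(l)$ for some $e$ and $l$, and $l\ge i$ because $t_e$ extends $u\in T(b)$. Hence $N_i\ge t_e(l)>b(l)\ge b(i)$.

($\beta$) \emph{If $u\in Q\cap T(c_f)$ and $i=|u|$, then $b(i)\le N_i$.} For $i>H$ this is ($\alpha$), and for $i\le H$ we have $b(i)\le b(H)\le n\le N_i$.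

Thus every one-step extension within $T(b)$ of an element of $Q\cap T(c_f)$ lies in $T(c_f)$. By induction on the length, $Q\subseteq T(c_f)$, so the elements of $Q$ have length less than $R$. Let $Q^+$ be the set of $s\in T(b)\setminus Q$ all of whose proper initial segments lie in $Q$. It is finite, the cylinders $[s]$ with $s\in Q^+$ cover $K(b)$, and each $s\in Q^+$ is empty or a one-step extension of an element of $Q$. So $s\in T(c_f)$ and $|s|\le R$, and $s\in\Sigma(N_R)$ by \eqref{eq:sigma}. Also $s\notin T_f$, so $s\notin S$. Consequently every $f'\in\mathcal C$ is constant on $[s]$, and $h$ is constant on $K(b)\cap[s]$ because it agrees with $f$ there. For $f'\in\mathcal C$ we conclude that $f'\in U$ if and only if $f'(\bar s)=h(\bar s)$ for all $s\in Q^+$: if these equations hold and $x\in K(b)\cap[s]$, then $f'(x)=f'(\bar s)=h(\bar s)=h(x)$, and the converse holds as $\bar s\in K(b)$. This condition involves finitely many points of $D$.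
\end{proof}

\begin{proposition}\label{prop:two}
$C_k(P,2)$ is a $\mu$-space.
\end{proposition}

\begin{proof}
Fix $n\ge1$. The cells need not be closed, so we first pass to closed pieces. List the $n$-cells as $(\mathcal C_j)_{j\in\omega}$, each type once and empty cells allowed, and by Lemma~\ref{lem:cells} write $\mathcal C_j=\bigcup_mA_{j,m}$ with $A_{j,m}$ $\rho_D$-closed and increasing in $m$. Put $E_{n,k}=\bigcup_{j\le k}A_{j,k}$. These sets are $\rho_D$-closed and cover $X_2$, and each $A_{j,k}$ with $j\le k$ is relatively $\rho_D$-clopen in $E_{n,k}$, the union being finite and disjoint.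

Let $\mathcal W_n$ be the family of $\tau$-clopen sets $W$ such that $W\cap E_{n,k}$ is relatively $\rho_D$-clopen in $E_{n,k}$ for every $k$. It is closed under complements and finite intersections, so it is a base of clopen sets for a topology $\tau_n\subseteq\tau$. It contains all $\rho_D$-clopen sets, so $\rho_D\subseteq\tau_n$. Hence $\tau_n$ is $T_1$ and zero-dimensional, so regular. It has a countable network by Lemma~\ref{lem:network}, so it is Lindel\"of, and regular Lindel\"of spaces are paracompact. Each $E_{n,k}$ is $\tau_n$-closed, and $\tau_n$ and $\rho_D$ agree on it. So $(X_2,\tau_n)$ is paracompact and $F_\sigma$-metrizable.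

Let $U=U(h,b)$ and take $n$ as in Lemma~\ref{lem:clopen}. Then $U\cap A_{j,k}$ is relatively $\rho_D$-clopen in $A_{j,k}$ for all $j\le k$, so $U\in\mathcal W_n$. The diagonal map $(X_2,\tau)\to\prod_{n\ge1}(X_2,\tau_n)$ is injective, continuous because $\tau_n\subseteq\tau$, and open onto its image because the image of a basic set $U\in\tau_n$ is the set of diagonal points with $n$th coordinate in $U$.
\end{proof}

\section{Polish domains}\label{sec:polish}

Theorem~\ref{thm:B} follows from the results for $P$ by two embeddings in opposite directions. We use three facts. Every nonempty Polish space is the image of $P$ under a continuous open map \cite[7.14]{kechris}. Open continuous maps from completely metrizable spaces onto metrizable spaces are \emph{compact-covering}, meaning that every compact subset of the range is the image of a compact set \cite{michael}. By Hurewicz's theorem \cite[7.10]{kechris}, a Polish space that is not $\sigma$-compact contains a closed copy of $P$.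

\begin{lemma}\label{lem:down}
If $Y$ is a nonempty Polish space and $Z$ is metrizable, then $C_k(Y,Z)$ embeds in $C_k(P,Z)$.
\end{lemma}

\begin{proof}
Let $\theta\colon P\to Y$ be a continuous, compact-covering surjection. The map $f\mapsto f\circ\theta$ is injective, and $f\circ\theta\in B(g\circ\theta,L,\varepsilon)$ if and only if $f\in B(g,\theta(L),\varepsilon)$ for compact $L\subseteq P$. The map is continuous because each $\theta(L)$ is compact, and its inverse is continuous because every compact subset of $Y$ is of this form.
\end{proof}

For the opposite direction we extend functions from a closed subset by Dugundji's formula and check that the extension operator is continuous for the compact-open topologies.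

\begin{lemma}\label{lem:up}
If $A$ is a nonempty closed subset of a metric space $(Y,d)$, then $C_k(A,[0,1])$ embeds in $C_k(Y,[0,1])$.
\end{lemma}

\begin{proof}
The balls $B(y,d(y,A)/4)$, $y\in Y\setminus A$, cover the metrizable, hence paracompact, space $Y\setminus A$. Let $\{\varphi_i\}$ be a locally finite partition of unity on $Y\setminus A$ with $\operatorname{supp}\varphi_i\subseteq B(y_i,d(y_i,A)/4)$, and pick $a_i\in A$ with $d(a_i,y_i)<2d(y_i,A)$. For $f\in C_k(A)$ let $\Psi f=f$ on $A$ and $\Psi f(y)=\sum_i\varphi_i(y)f(a_i)$ for $y\notin A$. If $\varphi_i(y)\ne0$, then $d(y,A)\ge d(y_i,A)-d(y,y_i)\ge\frac34d(y_i,A)$, and so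
\begin{equation}\label{eq:dug}
d(y,a_i)\le d(y,y_i)+d(y_i,a_i)\le\tfrac94d(y_i,A)\le3d(y,A).
\end{equation}
The function $\Psi f$ is continuous on the open set $Y\setminus A$ by local finiteness. For $a\in A$ and $y\notin A$, the value $\Psi f(y)$ is a convex combination of values $f(a_i)$ with $d(a,a_i)\le d(a,y)+3d(y,A)\le4d(a,y)$, so $\Psi f$ is continuous at $a$. The operator $\Psi$ is linear and maps $[0,1]$-valued functions to $[0,1]$-valued functions.

For compact $K\subseteq Y$ let $K'=(K\cap A)\cup\{a_i:\varphi_i\not\equiv0\text{ on }K\setminus A\}$. Then $\sup_K|\Psi f|\le\sup_{K'}|f|$, and $K'$ is compact. Indeed, a sequence in $K'$ has a subsequence that lies in $K\cap A$, or is constant, or has the form $(a_{i_m})$ with distinct $i_m$. In the last case choose $y_m\in K\setminus A$ with $\varphi_{i_m}(y_m)\ne0$ and pass to a subsequence with $y_m\to y\in K$. Every neighborhood of $y$ meets infinitely many supports, so $y\in A$ by local finiteness; then $d(y_m,A)\to0$, and $a_{i_m}\to y\in K\cap A$ by \eqref{eq:dug}. Thus $\Psi$ is continuous. Restriction to $A$ is a continuous left inverse, so $\Psi$ is an embedding.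
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(a) By Lemma~\ref{lem:down}, $C_k(Y)$ embeds in the stratifiable space $C_k(P)$. Now let $Y$ be not $\sigma$-compact, let $A\subseteq Y$ be a closed copy of $P$, and let $Z$ be metrizable and contain an arc, that is, a copy of $[0,1]$. There are embeddings
\[
C_k(P)\to C_k(P,[0,1])\to C_k(Y,[0,1])\to C_k(Y,Z),
\]
the middle one by Lemma~\ref{lem:up} and the outer ones induced by embeddings of the ranges. If $C_k(Y,Z)$ were a $\mu$-space, so would be $C_k(P)$, contrary to Theorem~\ref{thm:A}.

(b) A separable, metrizable, zero-dimensional space $Z$ has a countable base of clopen sets, and their characteristic functions embed $Z$ in $2^\omega$. Since $2^\omega$ embeds in $\mathbb R$ as the Cantor set, $C_k(Y,Z)$ embeds in $C_k(Y)$ and is stratifiable by (a). By Lemma~\ref{lem:down}, $C_k(Y,Z)$ also embeds in $C_k(P,2^\omega)$. The map $f\mapsto(f_i)_{i\in\omega}$ to the coordinate functions is a homeomorphism of $C_k(P,2^\omega)$ onto $C_k(P,2)^\omega$: for the metric $2^{-\min\{i:z_i\ne z'_i\}}$ on $2^\omega$, we have $g\in B(f,K,2^{-m})$ exactly when $g_i=f_i$ on $K$ for all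 $i\le m$. By Proposition~\ref{prop:two}, $C_k(Y,Z)$ is a subspace of a countable product of $\mu$-spaces, hence a $\mu$-space. It is an $M_1$-space by (F3).
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
``February 16, 2006'', \texttt{http://www.auburn.edu/\~{}gruengf/preprints/m3m1prob.pdf}.

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{michael}
Michael, Duke Math. J. 26 (1959).

\end{thebibliography}
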